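\title{Co-well-poweredness of accessible categories and almost strongly compact cardinals}

\begin{abstract}
A proper class of strongly compact cardinals implies that every accessible category is co-well-powered, and this conclusion in turn implies that there is a proper class of measurable cardinals. We show that a proper class of measurable cardinals does not suffice: if ZFC with a proper class of measurable cardinals is consistent, then it is consistent with the existence of an accessible category whose initial object has a proper class of quotients. We also determine the exact strength of the statement in ZFC: every accessible category is co-well-powered if and only if there is a proper class of almost strongly compact cardinals.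
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{quotient} of an object $A$ of a category is an epimorphism with domain $A$, taken up to isomorphism under $A$. A category is \emph{co-well-powered} if the quotients of each object form a set. In the category of sets epimorphisms are surjections, so quotients of $A$ correspond to equivalence relations on $A$. In categories of structures an epimorphism may add new elements. The inclusion $\mathbb{Z}\to\mathbb{Q}$ is an epimorphism of rings: two homomorphisms $u,v$ out of $\mathbb{Q}$ that agree on $\mathbb{Z}$ satisfy $u(1/n)=u(1/n)\cdot n\cdot v(1/n)=v(1/n)$. Co-well-poweredness asks whether the number of elements that an epimorphism can add is bounded in terms of its domain.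

In the example, the reason why $u$ and $v$ agree at $1/n$ is a finite piece of information about $\mathbb{Q}$, namely the equation $n\cdot(1/n)=1$, and this information singles out $1/n$ among the rationals. If such reasons always have bounded size, then there are only boundedly many of them, and hence only boundedly many elements in the codomain. Bounding the size of reasons is what a compactness theorem does. The categories considered here are described by infinitary theories, and compactness for infinitary logic is a large cardinal property.

We work in ZFC. Let $\lambda$ be a regular cardinal. A category $\mathcal{K}$ is \emph{$\lambda$-accessible} if it has $\lambda$-directed colimits and there is a set $\mathcal{A}$ of $\lambda$-presentable objects such that every object of $\mathcal{K}$ is a $\lambda$-directed colimit of objects from $\mathcal{A}$; it is \emph{accessible} if it is $\lambda$-accessible for some regular $\lambda$. A filter is \emph{$\delta$-complete} if it is closed under intersections of fewer than $\delta$ members; filters are always proper. An uncountable cardinal $\kappa$ is \emph{measurable} if there is a nonprincipal $\kappa$-complete ultrafilter on $\kappa$, and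 \emph{strongly compact} if every $\kappa$-complete filter on any set extends to a $\kappa$-complete ultrafilter. Two results frame the problem.
\begin{itemize}
\item[(a)] (Makkai--Par\'e) If there is a proper class of strongly compact cardinals, then every accessible category is co-well-powered.
\item[(b)] (Ad\'amek--Rosick\'y) If every accessible category is co-well-powered, then there is a proper class of measurable cardinals.
\end{itemize}
The question, posed in \cite{notes}, is whether the assumption in (a) can be weakened, say to a proper class of measurable cardinals. Either ZFC together with a proper class of measurable cardinals proves that every accessible category is co-well-powered, or this theory is consistent, relative to suitable large cardinal hypotheses, with the existence of an accessible category that is not co-well-powered. Which is it?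

One could guess the first alternative. Compactness for a logic with conjunctions of size $\mu$ comes from ultraproducts by $\mu^+$-complete ultrafilters, and nonprincipal $\mu^+$-complete ultrafilters exist exactly when there is a measurable cardinal above $\mu$ (Lemma~\ref{lem:measurable}). But existence somewhere is not enough. Call an ultrafilter on a regular cardinal $\lambda$ \emph{uniform} if all its members have size $\lambda$. A measurable cardinal $\kappa$ provides a uniform ultrafilter on $\kappa$; what co-well-poweredness turns out to require is a uniform ultrafilter on every large regular cardinal. The second alternative holds.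

\begin{theorem}[ZFC]\label{thm:counter}
Let $\mu$ be an infinite cardinal. If there is a proper class of regular cardinals $\lambda$ carrying no $\mu^+$-complete uniform ultrafilter, then there is an accessible category $\mathcal{K}_\mu$ with an initial object that has a proper class of quotients.
\end{theorem}

\begin{theorem}\label{thm:con}
If ZFC $+$ ``there is an inaccessible limit of measurable cardinals'' is consistent, then so is ZFC $+$ ``there is a proper class of measurable cardinals'' $+$ ``there is a proper class of regular cardinals carrying no $\aleph_1$-complete uniform ultrafilter''. The latter theory proves that some accessible category is not co-well-powered.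
\end{theorem}

The last sentence is Theorem~\ref{thm:counter} with $\mu=\aleph_0$. These two theorems answer the question, and their proofs use only set forcing. Class forcing lowers the hypothesis to one that is part of the conclusion, and so cannot be lowered further.

\begin{theorem}\label{thm:optimal}
In Theorem~\ref{thm:con} the hypothesis can be weakened to the consistency of ZFC $+$ ``there is a proper class of measurable cardinals''.
\end{theorem}

To state the exact strength we use the following notions of Bagaria and Magidor. For cardinals $\delta\le\kappa$, the cardinal $\kappa$ is \emph{$\delta$-strongly compact} if every $\kappa$-complete filter on any set extends to a $\delta$-complete ultrafilter. An uncountable cardinal $\kappa$ is \emph{almost strongly compact} if it is $\delta$-strongly compact for all $\delta<\kappa$. The category $\mathcal{K}_\mu$ is defined for every infinite $\mu$, without any hypothesis, in Definition~\ref{def:K}.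

\begin{theorem}[ZFC]\label{thm:exact}
The following are equivalent:
\begin{enumerate}
\item[(1)] every accessible category is co-well-powered;
\item[(2)] for every cardinal $\mu$, all sufficiently large regular $\lambda$ carry a $\mu^+$-complete uniform ultrafilter;
\item[(3)] for every cardinal $\delta$ there is a $\delta$-strongly compact cardinal;
\item[(4)] there is a proper class of almost strongly compact cardinals.
\end{enumerate}
Moreover, for each infinite cardinal $\mu$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\mathcal{K}_\mu$ is co-well-powered;
\item[(ii)] the initial object of $\mathcal{K}_\mu$ has only a set of quotients;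
\item[(iii)] all sufficiently large regular $\lambda$ carry a $\mu^+$-complete uniform ultrafilter;
\item[(iv)] there is a $\mu^+$-strongly compact cardinal.
\end{enumerate}
\end{theorem}

Statement (a) follows from Theorem~\ref{thm:exact}, because a strongly compact cardinal is almost strongly compact. Statement (b) follows from Theorem~\ref{thm:counter}: if no measurable cardinal lies above $\mu$, then by Lemma~\ref{lem:measurable} no regular cardinal carries a $\mu^+$-complete uniform ultrafilter.

Sections~\ref{sec:layers} and~\ref{sec:K} prove Theorem~\ref{thm:counter}. Section~\ref{sec:minimal} analyzes uniform ultrafilters that are minimal in a well-founded order. One consequence is that a nonreflecting stationary set rules out countably complete uniform ultrafilters; Sections~\ref{sec:forcing} and~\ref{sec:class} add such sets by forcing and prove Theorems~\ref{thm:con} and~\ref{thm:optimal}. Another consequence is the passage from uniform ultrafilters to compactness, which is carried out in Section~\ref{sec:fine} and used in Section~\ref{sec:compact} to prove Theorem~\ref{thm:exact}.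

\section{Background}\label{sec:background}

\subsection*{Categories}
A poset is \emph{$\lambda$-directed} if every subset of size less than $\lambda$ has an upper bound, and a $\lambda$-directed colimit is a colimit of a diagram indexed by such a poset. An object $S$ is \emph{$\lambda$-presentable} if for every $\lambda$-directed colimit $(c_i\colon C_i\to C)_{i\in J}$ each morphism $h\colon S\to C$ factors as $h=c_ih'$ for some $i$, and any two factorizations $h',h''\colon S\to C_i$ are equalized by a transition map $C_i\to C_k$.

Let $\mathcal{K}$ be a category of structures for a fixed signature, closed under isomorphic copies, with all homomorphisms as morphisms. The size $|B|$ of a many-sorted structure is the size of the disjoint union of its sorts. An object $A$ has only a set of quotients if and only if the sizes $|B|$ of codomains of epimorphisms $A\to B$ are bounded: structures of bounded size form a set up to isomorphism, and isomorphic structures have the same size.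

\subsection*{Ultrafilters}
If $D$ is an ultrafilter on $Z$, a property holds for \emph{$D$-almost all} $z$ if the set of $z$ with this property is in $D$. For $h\colon Z\to Z'$ the \emph{image} $h_*D=\{X\subseteq Z':h^{-1}[X]\in D\}$ is an ultrafilter on $Z'$, and it is $\delta$-complete if $D$ is. It is enough that $h$ be defined $D$-almost everywhere.

An ultrafilter $D$ on a regular cardinal $\lambda$ is uniform if and only if it contains every \emph{tail} $[\xi,\lambda)$, $\xi<\lambda$. Indeed, the complement of a tail has size less than $\lambda$, and a set of size less than $\lambda$ is bounded and hence disjoint from a tail. Uniform ultrafilters are nonprincipal. A nonprincipal $\kappa$-complete ultrafilter on $\kappa$ is uniform, since a set of size less than $\kappa$ is a union of fewer than $\kappa$ singletons. Measurable cardinals are inaccessible, that is, regular and strong limit.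

\begin{lemma}\label{lem:measurable}
Let $\mu$ be an infinite cardinal and $U$ a nonprincipal $\mu^+$-complete ultrafilter on a set $Z$. Then there is a measurable cardinal $\kappa$ with $\mu<\kappa\le|Z|$.
\end{lemma}

\begin{proof}
The sets $Z\setminus\{z\}$ are in $U$ and have empty intersection. So there is a least cardinal $\kappa$ for which some $X_i\in U$ $(i<\kappa)$ have $\bigcap_iX_i\notin U$; it satisfies $\mu<\kappa\le|Z|$, and $U$ is $\kappa$-complete. For $z\notin\bigcap_iX_i$ let $h(z)$ be the least $i$ with $z\notin X_i$. Then $h_*U$ is a $\kappa$-complete ultrafilter on $\kappa$, and it is nonprincipal because $h^{-1}[\{i\}]$ is disjoint from $X_i$.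
\end{proof}

We also record a monotonicity property, immediate from the definition:
\begin{equation}\label{eq:mono}
\text{if $\kappa$ is $\delta$-strongly compact, $\delta'\le\delta$ and $\kappa'\ge\kappa$, then $\kappa'$ is $\delta'$-strongly compact.}
\end{equation}

\subsection*{Stationary sets}
An ordinal is the set of smaller ordinals. Let $\beta$ be a limit ordinal of uncountable cofinality. A set $H\subseteq\beta$ is \emph{club} in $\beta$ if it is unbounded in $\beta$ and contains every limit ordinal $\zeta<\beta$ for which $H\cap\zeta$ is unbounded in $\zeta$. A set $S\subseteq\beta$ is \emph{stationary} in $\beta$ if it meets every club in $\beta$. Let $\lambda$ be regular and uncountable. The set $S^\lambda_\omega=\{\xi<\lambda:\operatorname{cf}\xi=\omega\}$ is stationary. For any $b\colon\lambda\to\lambda$, the limit ordinals $\xi<\lambda$ that are \emph{closed under $b$}, meaning $b(\eta)<\xi$ for all $\eta<\xi$, form a club. \emph{Solovay's theorem} says that every stationary subset of $\lambda$ is the union of $\lambda$ pairwise disjoint stationary sets. A stationary set $S\subseteq\lambda$ \emph{reflects} if $S\cap\beta$ is stationary in $\beta$ for some $\beta<\lambda$ with $\operatorname{cf}\beta>\omega$;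 otherwise it is \emph{nonreflecting}.

\section{Pinning down a regular cardinal}\label{sec:layers}

If a category has an initial object $0$, then $0\to B$ is an epimorphism if and only if there is at most one morphism from $B$ to any given object. For Theorem~\ref{thm:counter} we therefore need a class of structures containing arbitrarily large $B$ that map into any $C$ in at most one way. We take $B$ to be built on a regular cardinal $\lambda$ with its order. Order alone gives no uniqueness: a nonempty linear order has two different increasing maps into two copies of itself placed one after the other. The first copy is not cofinal, and the first task is to forbid that. The device is to carry along names for all subsets of $\lambda$, so that a point above the image of $\lambda$ has to decide which of these subsets it belongs to.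

Fix an infinite cardinal $\mu$.

\begin{definition}\label{def:layer}
A \emph{$\mu$-layer} consists of sets $X$ and $Q$, possibly empty, relations ${<}\subseteq X\times X$ and $E\subseteq X\times Q$, and operations
\[
f\colon X\to X,\qquad t\colon X\to Q,\qquad \neg\colon Q\to Q,\qquad \textstyle\bigcap\colon Q^\mu\to Q,
\]
such that $<$ is a strict linear order on $X$ and, for all $x,y\in X$ and $q,q_i\in Q$,
\[
x\mathrel{E}\neg q\iff\text{not }x\mathrel{E}q,\qquad
x\mathrel{E}\textstyle\bigcap_{i<\mu}q_i\iff x\mathrel{E}q_i\text{ for all }i<\mu,\qquad
y\mathrel{E}t(x)\iff x\le y .
\]
A \emph{morphism} of $\mu$-layers is a pair of maps, both written $j$, that preserves $<$, $E$ and the four operations. For a regular cardinal $\lambda$ and a function $f\colon\lambda\to\lambda$, the \emph{standard layer} $L(\lambda,f)$ has $X=\lambda$ with its order, $Q=\mathcal{P}(\lambda)$, membership, complement, intersection, and $t(\xi)=[\xi,\lambda)$.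
\end{definition}

Elements of $X$ are \emph{points} and elements of $Q$ are \emph{names}; a name stands for a set of points, and different names may stand for the same set. No axiom mentions $f$. Let $j\colon L(\lambda,f)\to L'$ be a morphism into a layer with point set $X$. Then $j$ is strictly increasing on $\lambda$, and for $x\in X$, $\xi<\lambda$, subsets $Y,Y_i$ of $\lambda$ and an index set $a$ with $1\le|a|\le\mu$,
\begin{equation}\label{eq:transfer}
\begin{aligned}
x\mathrel{E}j(\lambda\setminus Y)&\iff\text{not }x\mathrel{E}j(Y),\\
x\mathrel{E}j(\textstyle\bigcap_{i\in a}Y_i)&\iff x\mathrel{E}j(Y_i)\text{ for all }i\in a,\\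
x\mathrel{E}j([\xi,\lambda))&\iff j(\xi)\le x .
\end{aligned}
\end{equation}
Each line holds because $j$ commutes with an operation and $L'$ satisfies the corresponding axiom; in the second line, list the family in length $\mu$ with repetitions.

The smallest case is $\mu=\aleph_0$, $\lambda=\omega_1$. The next two examples show what the names enforce there and what freedom they leave.

\begin{example}[no point above $\omega_1$]\label{ex:omega1}
Let $j\colon L(\omega_1,f)\to L'$ be a morphism of $\aleph_0$-layers, and suppose that a point $c$ of $L'$ lies above every $j(\xi)$. Fix pairwise distinct sets $r_\xi\subseteq\omega$ $(\xi<\omega_1)$ and put $Y_n=\{\xi:n\in r_\xi\}$. By the first line of \eqref{eq:transfer}, for each $n$ one of the sets $Y_n$, $\omega_1\setminus Y_n$, call it $Z_n$, satisfies $c\mathrel{E}j(Z_n)$. The set $\bigcap_nZ_n$ has at most one element, so $[\eta,\omega_1)\cap\bigcap_nZ_n=\emptyset$ for some $\eta$. The second and third lines give $c\mathrel{E}j(\emptyset)$. Since $\emptyset=Y_0\cap(\omega_1\setminus Y_0)$, the second line gives both $c\mathrel{E}j(Y_0)$ and $c\mathrel{E}j(\omega_1\setminus Y_0)$, against the first. So the image of $\omega_1$ is cofinal in $L'$.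
\end{example}

\begin{example}[doubling]\label{ex:double}
Every ordinal is uniquely $\gamma+n$ with $n<\omega$ and $\gamma$ zero or a limit. On $L(\omega_1,\mathrm{id})$ define $j(\gamma+n)=\gamma+2n$ and $j(Y)=\{\gamma+m:\gamma+\lfloor m/2\rfloor\in Y\}$. On names $j$ is a preimage map, so it commutes with complements and intersections; $\xi\in Y$ implies $j(\xi)\in j(Y)$; and $j([\xi,\omega_1))=[j(\xi),\omega_1)$. So $j$ and the identity are two different morphisms from $L(\omega_1,\mathrm{id})$ to itself. They agree at limit ordinals.
\end{example}

The agreement in Example~\ref{ex:double} is forced. Two cofinal increasing maps overtake each other on a club, and at points of countable cofinality of that club both values are the same supremum. The operation $f$ is there to spread agreement from such points to all of $\lambda$: whatever the club is, every ordinal should be a value of $f$ on it. Call $f\colon\lambda\to\lambda$ \emph{spreading} if $f^{-1}[\{\alpha\}]\cap S^\lambda_\omega$ is stationary for every $\alpha<\lambda$. For regular uncountable $\lambda$ a spreading function exists: by Solovay's theorem split $S^\lambda_\omega$ into disjoint stationary sets $S_\alpha$ $(\alpha<\lambda)$,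 and let $f$ be $\alpha$ on $S_\alpha$ and $0$ off $S^\lambda_\omega$.

\begin{proposition}\label{prop:layer}
Let $\lambda$ be a regular uncountable cardinal carrying no $\mu^+$-complete uniform ultrafilter, and let $f\colon\lambda\to\lambda$ be spreading. Then any two morphisms $j_0,j_1\colon L(\lambda,f)\to L'$ of $\mu$-layers agree on points.
\end{proposition}

\begin{proof}
Let $X$ be the set of points of $L'$, and let $j$ be either morphism.

\emph{Step 1: for every $x\in X$ there is $\xi<\lambda$ with $x\le j(\xi)$.} Otherwise, by linearity, some $c\in X$ satisfies $j(\xi)<c$ for all $\xi<\lambda$. Let $D=\{Y\subseteq\lambda:c\mathrel{E}j(Y)\}$. By \eqref{eq:transfer}, exactly one of $Y$ and $\lambda\setminus Y$ is in $D$; the intersection of a nonempty family of at most $\mu$ sets is in $D$ if and only if all members of the family are; and all tails are in $D$. If $Y\in D$ and $Y\subseteq Z$, then $Y\cap Z=Y\in D$, so $Z\in D$. Also $\lambda=[0,\lambda)\in D$, so $\emptyset\notin D$. Thus $D$ is a $\mu^+$-complete uniform ultrafilter on $\lambda$, contrary to the hypothesis.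

\emph{Step 2: if $\operatorname{cf}\xi=\omega$, then $j(\xi)$ is the least upper bound of $j[\xi]$ in $X$.} Let $\xi=\sup_{k<\omega}\xi_k$ with $\xi_k<\xi$. Then $[\xi,\lambda)=\bigcap_k[\xi_k,\lambda)$, and \eqref{eq:transfer} gives, for $y\in X$, that $j(\xi)\le y$ if and only if $j(\xi_k)\le y$ for all $k$. Since $j$ is increasing, the last condition says that $y$ is an upper bound of $j[\xi]$.

\emph{Step 3: $j_0$ and $j_1$ agree on $H\cap S^\lambda_\omega$ for some club $H$.} By Step 1 and monotonicity, for each $\eta<\lambda$ there is $b(\eta)<\lambda$ with $j_0(\eta)\le j_1(b(\eta))$ and $j_1(\eta)\le j_0(b(\eta))$. Let $H$ be the club of limit ordinals closed under $b$. For $\xi\in H$ the sets $j_0[\xi]$ and $j_1[\xi]$ have the same upper bounds. If also $\operatorname{cf}\xi=\omega$, Step 2 gives $j_0(\xi)=j_1(\xi)$.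

\emph{Step 4.} Given $\alpha<\lambda$, pick $\xi\in H\cap S^\lambda_\omega$ with $f(\xi)=\alpha$. Then $j_0(\alpha)=f(j_0(\xi))=f(j_1(\xi))=j_1(\alpha)$.
\end{proof}

The hypothesis on ultrafilters enters only in Step 1, and there it is exactly what is needed. The proposition says nothing about names, and this is a real gap. Both facts come from adjoining one point.

\begin{example}[adjoining a point]\label{ex:point}
Let $\kappa\le\lambda$ be regular and let $U$ be a $\mu^+$-complete uniform ultrafilter on $\kappa$. Let $X=\lambda\cup\{c\}$, where $c$ lies above all ordinals less than $\kappa$ and below all others. Let $L'$ be the layer on $X$ with $Q=\mathcal{P}(X)$, membership, complement, intersection, tails, and $f(c)=c$. Define $j_U\colon L(\lambda,f)\to L'$ as the identity on points, $j_U(Y)=Y\cup\{c\}$ if $Y\cap\kappa\in U$, and $j_U(Y)=Y$ otherwise. It commutes with $\neg$ because $U$ is an ultrafilter, with $\bigcap$ because $U$ is a $\mu^+$-complete filter, and with $t$ because $[\xi,\lambda)\cap\kappa\in U$ exactly when $\xi<\kappa$. For $\kappa=\lambda$ the image of $\lambda$ is not cofinal, so Step 1 fails. For $\kappa<\lambda$, split $\kappa$ into two sets of size $\kappa$ and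 let $U'$ be the image of $U$ under a permutation of $\kappa$ exchanging them. Then $U'\ne U$, so $j_U$ and $j_{U'}$ agree on points and differ on names, even though names in $L'$ are determined by their members.
\end{example}

So above a measurable cardinal greater than $\mu$, which is the situation of interest, names have to be pinned down by other means.

\section{The category $\mathcal{K}_\mu$}\label{sec:K}

Since points can be pinned down and names cannot, we code the names of one layer as points of a next layer. That layer has names of its own, so we need an infinite sequence of layers.

\begin{definition}\label{def:K}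
An object of $\mathcal{K}_\mu$ is a sequence of $\mu$-layers with point sets $X_n$ and name sets $Q_n$ $(n<\omega)$, together with injective operations $g\colon Q_n\to X_{n+1}$. A morphism is a sequence of morphisms of layers that commutes with $g$.
\end{definition}

Thus $\mathcal{K}_\mu$ is a category of many-sorted structures with all homomorphisms. There are no constants, so the structure $\emptyset$ with all sorts empty is an object, and it is initial. An \emph{embedding} is an injective morphism that reflects $<$ and $E$.

\begin{lemma}\label{lem:emb}
Every morphism $j$ of $\mathcal{K}_\mu$ is an embedding.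
\end{lemma}

\begin{proof}
A strictly increasing map of linear orders is injective and reflects the order. If not $x\mathrel{E}q$, then $x\mathrel{E}\neg q$, so $j(x)\mathrel{E}\neg j(q)$, so not $j(x)\mathrel{E}j(q)$. If $j(q)=j(q')$, then $j(g(q))=g(j(q))=g(j(q'))=j(g(q'))$, so $g(q)=g(q')$ by injectivity on points, so $q=q'$.
\end{proof}

\begin{proposition}\label{prop:acc}
$\mathcal{K}_\mu$ is $\kappa^*$-accessible for $\kappa^*=(2^\mu)^+$.
\end{proposition}

\begin{proof}
\emph{Colimits.} Let $(C_i)_{i\in J}$ be a $\kappa^*$-directed diagram, and let $c_i\colon C_i\to C$ be the colimit of the underlying sets, sort by sort. The transition maps are injective, so the $c_i$ are injective. Any family of at most $\mu$ elements of $C$ comes from a single $C_i$. Compute operations and relations on such a family in $C_i$. The result does not depend on $i$, because any two stages map to a common later stage by embeddings. This makes every $c_i$ an embedding. Each axiom is a universal statement about at most $\mu$ elements, so each of its instances in $C$ is an instance in some $C_i$, and $C$ is an object. The map induced on $C$ by a cocone preserves operations and relations, again because each instance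 comes from one stage. So $C$ is the colimit in $\mathcal{K}_\mu$.

\emph{Presentable objects.} Call an object \emph{small} if its size is at most $2^\mu$. Small objects form a set up to isomorphism. Let $S$ be small and $h\colon S\to C$ a morphism into a colimit as above. By $\kappa^*$-directedness the image of $h$ lies in the image of some $c_i$, so $h=c_ih'$ for a unique map $h'$. It preserves operations because $c_i$ is an injective morphism, and relations because $c_i$ reflects them. So $S$ is $\kappa^*$-presentable.

\emph{Generation.} A subset of an object $C$ closed under the operations, with the induced relations, is an object, since the axioms are universal. Let $S_0\subseteq C$ have size at most $2^\mu$. Let $S_{\alpha+1}$ be $S_\alpha$ together with all values of operations on elements of $S_\alpha$, and take unions at limits. Since $(2^\mu)^\mu=2^\mu$, each $S_\alpha$ with $\alpha\le\mu^+$ has size at most $2^\mu$, and $S_{\mu^+}$ is closed under the operations because every $\mu$-sequence in it lies in some earlier $S_\alpha$. Hence the small substructures of $C$ cover $C$ and form a $\kappa^*$-directed poset under inclusion, and by the first paragraph $C$ is their colimit.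
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $\Lambda$ be the proper class of uncountable regular cardinals carrying no $\mu^+$-complete uniform ultrafilter, and let $\rho$ be any cardinal. Choose $\rho<\lambda_0<\lambda_1<\cdots$ in $\Lambda$ with $2^{\lambda_n}\le\lambda_{n+1}$, spreading functions $f_n\colon\lambda_n\to\lambda_n$, and injections $g\colon\mathcal{P}(\lambda_n)\to\lambda_{n+1}$. Let $B$ be the object with layers $L(\lambda_n,f_n)$ and these injections. Let $j_0,j_1\colon B\to C$ be morphisms. By Proposition~\ref{prop:layer} they agree on the points of every layer. For $Y\subseteq\lambda_n$ the element $g(Y)$ is a point of layer $n+1$, so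
\[
g(j_0(Y))=j_0(g(Y))=j_1(g(Y))=g(j_1(Y)),
\]
and $j_0(Y)=j_1(Y)$ because $g$ is injective in $C$. Hence $j_0=j_1$, and $\emptyset\to B$ is an epimorphism with $|B|>\rho$. Since $\rho$ was arbitrary, $\emptyset$ has a proper class of quotients. The category is accessible by Proposition~\ref{prop:acc}.
\end{proof}

\section{Minimal uniform ultrafilters and reflection}\label{sec:minimal}

The rest of the paper asks when regular cardinals carry complete uniform ultrafilters. An arbitrary such ultrafilter on $\lambda$ tells us little about the ordinals on which it concentrates, since it can be moved around by any permutation of $\lambda$. We pass to an ultrafilter that is minimal in a suitable order; this argument and its application in Proposition~\ref{prop:fine} follow Ketonen. Throughout this section $\lambda$ is a regular uncountable cardinal.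

Let $W$ be an ultrafilter on $\lambda$, let $Z\in W$, and let $U_\xi$ $(\xi\in Z)$ be ultrafilters on $\lambda$. The \emph{$W$-limit} of the $U_\xi$ is
\[
W\text{-}\!\lim_{\xi\in Z}U_\xi=\bigl\{X\subseteq\lambda:\{\xi\in Z:X\in U_\xi\}\in W\bigr\}.
\]
It is an ultrafilter, because the sets $\{\xi\in Z:X\in U_\xi\}$ and $\{\xi\in Z:\lambda\setminus X\in U_\xi\}$ partition $Z$. If $W$ and all $U_\xi$ are $\delta$-complete, so is the limit: given fewer than $\delta$ members $X_i$ of the limit, $W$-almost all $\xi$ have $X_i\in U_\xi$ for all $i$, and then $\bigcap_iX_i\in U_\xi$.

\begin{definition}
For $\aleph_1$-complete ultrafilters $U,W$ on $\lambda$ write $U\prec W$ if there are $Z\in W$ and $\aleph_1$-complete ultrafilters $U_\xi$ on $\lambda$ $(\xi\in Z)$ such that $\xi=\{\eta:\eta<\xi\}\in U_\xi$ for all $\xi\in Z$ and $U=W\text{-}\!\lim_{\xi\in Z}U_\xi$.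
\end{definition}

So $U\prec W$ means that $U$ is a $W$-average of ultrafilters each living below its index. If $W$ is principal at $\beta$, then $U\prec W$ just says $\beta\in U$; in particular the principal ultrafilter at $\alpha$ is $\prec W$ if and only if $\alpha<\beta$. The relation extends the order of the ordinals, and it inherits well-foundedness.

\begin{lemma}\label{lem:wf}
There is no infinite sequence $D_0\succ D_1\succ D_2\succ\cdots$.
\end{lemma}

\begin{proof}
Suppose there is one. Among all pairs of such a sequence and an ordinal $\alpha\le\lambda$ with $\alpha\in D_0$ (the ordinal $\lambda$ always qualifies), choose one with $\alpha$ least. Let $Z_n$ and $U^n_\eta$ $(\eta\in Z_n)$ witness $D_{n+1}\prec D_n$. The plan is to write every $D_n$ as a $D_0$-limit and to find one index $\xi<\alpha$ at which the whole sequence descends again.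

Put $A_1=Z_0$ and $E^1_\xi=U^0_\xi$ for $\xi\in A_1$. For $n\ge1$ put $A_{n+1}=\{\xi\in A_n:Z_n\in E^n_\xi\}$ and, for $\xi\in A_{n+1}$,
\[
E^{n+1}_\xi=E^n_\xi\text{-}\!\lim_{\eta\in Z_n}U^n_\eta .
\]
These are $\aleph_1$-complete ultrafilters, and $E^{n+1}_\xi\prec E^n_\xi$ with witnesses $Z_n$, $U^n_\eta$. We claim that $A_n\in D_0$ and $D_n=D_0\text{-}\!\lim_{\xi\in A_n}E^n_\xi$ for all $n\ge1$. For $n=1$ this is the choice of witnesses. Assume it for $n$. Since $Z_n\in D_n$, we get $A_{n+1}\in D_0$. For $X\subseteq\lambda$ let $X'=\{\eta\in Z_n:X\in U^n_\eta\}$. Then $X\in D_{n+1}$ if and only if $X'\in D_n$, if and only if $X'\in E^n_\xi$ for $D_0$-almost all $\xi$, if and only if $X\in E^{n+1}_\xi$ for $D_0$-almost all $\xi$.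

By $\aleph_1$-completeness of $D_0$ there is $\xi\in\alpha\cap\bigcap_nA_n$. Then $E^1_\xi\succ E^2_\xi\succ\cdots$, and $\xi\in U^0_\xi=E^1_\xi$ with $\xi<\alpha$. This contradicts the choice of $\alpha$.
\end{proof}

Let $\delta$ be an uncountable cardinal, and suppose that $\lambda$ carries a $\delta$-complete uniform ultrafilter. By Lemma~\ref{lem:wf} there is a $\delta$-complete uniform ultrafilter $D$ on $\lambda$ such that no $\delta$-complete uniform $U$ satisfies $U\prec D$; otherwise we could choose a descending sequence. Call such a $D$ \emph{$\delta$-minimal}.

\begin{lemma}\label{lem:minimal}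
Let $D$ be a $\delta$-minimal ultrafilter on $\lambda$.
\begin{enumerate}
\item[(a)] If $h(\xi)<\xi$ for $D$-almost all $\xi$, then there is $\eta<\lambda$ with $h(\xi)<\eta$ for $D$-almost all $\xi$.
\item[(b)] $D$-almost all $\xi$ are limit ordinals of uncountable cofinality.
\item[(c)] If $A_\xi$ is an unbounded subset of $\xi$ for $D$-almost all $\xi$, then for every $\eta<\lambda$ there is $\eta'<\lambda$ such that $A_\xi\cap[\eta,\eta')\ne\emptyset$ for $D$-almost all $\xi$.
\item[(d)] For $D$-almost all $\xi$, the cardinal $\operatorname{cf}\xi$ carries no $\delta$-complete uniform ultrafilter.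
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The image $h_*D$ is $\delta$-complete. It is the $D$-limit of the principal ultrafilters at the points $h(\xi)<\xi$, so $h_*D\prec D$. By minimality it is not uniform, so it omits a tail $[\eta,\lambda)$ and contains $[0,\eta)$.

(b) As $D$ is uniform, almost all $\xi$ are nonzero. Suppose that almost all $\xi$ are successors or have cofinality $\omega$. For such $\xi$ choose $h_k(\xi)<\xi$ $(k<\omega)$ with $\xi=\sup_k(h_k(\xi)+1)$. By (a) there are $\eta_k<\lambda$ with $h_k(\xi)<\eta_k$ for almost all $\xi$. By $\aleph_1$-completeness almost all $\xi$ satisfy this for all $k$ at once, and then $\xi\le\sup_k\eta_k<\lambda$. This contradicts uniformity.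

(c) Almost all $\xi$ are limit ordinals above $\eta$ with $A_\xi$ unbounded in $\xi$. Apply (a) to $h(\xi)=\min(A_\xi\setminus\eta)$.

(d) Otherwise there is $Z\in D$ consisting of limit ordinals $\xi$ such that $\operatorname{cf}\xi$ carries a $\delta$-complete uniform ultrafilter. Let $E_\xi$ be its image under an increasing cofinal map $\operatorname{cf}\xi\to\xi\subseteq\lambda$. Then $E_\xi$ is $\delta$-complete and contains $[\eta,\xi)$ for all $\eta<\xi$; in particular $\xi\in E_\xi$. The limit $E=D\text{-}\!\lim_{\xi\in Z}E_\xi$ is $\delta$-complete and $E\prec D$. It contains each tail $[\eta,\lambda)$, since this tail is in $E_\xi$ for all $\xi\in Z$ above $\eta$. This contradicts minimality.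
\end{proof}

Already (b) shows again that $\omega_1$ carries no $\aleph_1$-complete uniform ultrafilter, as no ordinal below $\omega_1$ has uncountable cofinality. The next lemma extends this to an obstruction that makes sense on any regular $\lambda$ and that can be created by forcing.

\begin{lemma}[reflection]\label{lem:reflect}
If $\lambda$ carries an $\aleph_1$-complete uniform ultrafilter, then every stationary $S\subseteq S^\lambda_\omega$ reflects.
\end{lemma}

\begin{proof}
Let $D$ be $\aleph_1$-minimal and suppose that $S$ does not reflect. For each $\beta<\lambda$ with $\operatorname{cf}\beta>\omega$ choose a club $c_\beta$ in $\beta$ disjoint from $S$. By Lemma~\ref{lem:minimal}(b), $c_\beta$ is defined for almost all $\beta$. By (c), for each $\eta<\lambda$ there is $b(\eta)<\lambda$ with $c_\beta\cap[\eta,b(\eta))\ne\emptyset$ for almost all $\beta$. Since $S$ is stationary, some $\zeta\in S$ is closed under $b$. Write $\zeta=\sup_{k<\omega}\eta_k$ with $\eta_k<\zeta$. By $\aleph_1$-completeness and uniformity there is $\beta>\zeta$ such that $c_\beta$ meets $[\eta_k,b(\eta_k))\subseteq[\eta_k,\zeta)$ for every $k$. Then $c_\beta\cap\zeta$ is unbounded in $\zeta<\beta$, so $\zeta\in c_\beta\cap S$,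 a contradiction.
\end{proof}

The restriction to $S^\lambda_\omega$ matches the completeness of $D$: it lets countably many conditions on $\beta$ capture the point $\zeta$.

\section{Nonreflecting stationary sets between measurable cardinals}\label{sec:forcing}

By Lemma~\ref{lem:reflect}, Theorem~\ref{thm:con} will follow once we have a model with a proper class of measurable cardinals and a proper class of regular $\lambda$ with a nonreflecting stationary subset of $S^\lambda_\omega$. We add such sets by forcing, and the difficulty is to keep enough measurable cardinals. A measurable cardinal $\kappa_0$ survives forcing of size less than $\kappa_0$, and it survives forcing that adds no subsets of $\kappa_0$. So we want a forcing that, at many $\kappa_0$, splits as a product of a small factor and a factor adding no short sequences.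

As usual we argue as if generic filters over the ground model $V$ existed; the consistency statements follow by phrasing the argument in terms of the forcing relation. Stronger conditions are smaller. We use four facts about set forcing.
\begin{itemize}
\item[(F1)] \emph{Product lemma.} If $G$ is generic for $\mathbb{Q}_0\times\mathbb{Q}_1$ over $V$ with projections $G_0,G_1$, then $G_1$ is generic over $V$, $G_0$ is generic over $V[G_1]$, and $V[G]=V[G_1][G_0]$; the same holds with the factors exchanged.
\item[(F2)] If any $\nu$ dense open subsets of $\mathbb{Q}$ have dense intersection, then forcing with $\mathbb{Q}$ adds no function $a\to V$, and so no subset of $a$, for any $a\in V$ with $|a|\le\nu$. (Given a name $\dot h$, consider the dense open sets of conditions deciding $\dot h(i)$.)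
\item[(F3)] If $\lambda$ is regular uncountable and $|\mathbb{Q}|<\lambda$, then $\lambda$ stays regular and stationary subsets of $\lambda$ stay stationary. Indeed, the range of a new function $h\colon\rho\to\lambda$, $\rho<\lambda$, is contained in the ground model set of all $\alpha$ such that $r\Vdash\dot h(i)=\alpha$ for some $(i,r)\in\rho\times\mathbb{Q}$, which has size less than $\lambda$. A new club $H$ is the union of the fewer than $\lambda$ ground model sets $H_r=\{\xi:r\Vdash\xi\in\dot H\}$, $r\in G$; one of them is unbounded, and its closure in $\lambda$ is a ground model club contained in $H$.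
\item[(F4)] \emph{L\'evy--Solovay theorem} \cite[Theorem~21.2]{Jech}. If $\kappa$ is measurable and $|\mathbb{Q}|<\kappa$, then $\kappa$ remains measurable.
\end{itemize}

Let $I$ be the class of measurable cardinals that are not limits of measurable cardinals. The least measurable cardinal above any ordinal belongs to $I$. For $\kappa\in I$ let $\lambda_\kappa=(2^\kappa)^+$. If $\kappa<\kappa'$ are in $I$, then $\lambda_\kappa<\kappa'$, as $\kappa'$ is a strong limit.

\begin{definition}
For $\kappa\in I$, the poset $\mathbb{P}_\kappa$ consists of all functions $p\colon\alpha\to2$ with $\alpha<\lambda_\kappa$ such that $p(\xi)=1$ implies $\operatorname{cf}\xi=\omega$, and $\{\xi<\beta:p(\xi)=1\}$ is nonstationary in $\beta$ for every $\beta\le\alpha$ with $\operatorname{cf}\beta>\omega$. The order is reverse inclusion. For $\kappa_0\in I$ let $\mathbb{P}_{<\kappa_0}=\prod_{\kappa\in I\cap\kappa_0}\mathbb{P}_\kappa$, the full product with the coordinatewise order.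
\end{definition}

A condition is an initial segment of the desired set. Extending a condition $p$ by zeros to any length below $\lambda_\kappa$ gives a condition, because for new $\beta$ the set of ones is bounded in $\beta$. We write $p^+=p\cup\{(\operatorname{dom}p,0)\}$. The restriction to $I$ is what makes the lower factor small: for $\kappa_0\in I$ the set $I\cap\kappa_0$ is bounded by some infinite cardinal $\tau<\kappa_0$, and since $\kappa_0$ is a strong limit,
\begin{equation}\label{eq:small}
|\mathbb{P}_{<\kappa_0}|\le\bigl(2^{(2^\tau)^+}\bigr)^\tau<\kappa_0 .
\end{equation}

Unions of long chains in $\mathbb{P}_\kappa$ need not be conditions. The characteristic function of the limit ordinals, restricted to a countable ordinal, is a condition, but the union of these conditions has a stationary set of ones in $\omega_1$. The remedy is to plant a zero at every step; the planted zeros form the required club.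

\begin{lemma}\label{lem:zeros}
Let $\kappa\in I$, let $i<\lambda_\kappa$ be a limit ordinal, and let $(p_k)_{k<i}$ be conditions in $\mathbb{P}_\kappa$ with $p_{k+1}\le p_k^+$ for all $k<i$ and $p_l=\bigcup_{k<l}p_k$ for limit $l<i$. Then $p=\bigcup_{k<i}p_k$ is a condition.
\end{lemma}

\begin{proof}
Let $\gamma_k=\operatorname{dom}p_k$ and $\gamma=\operatorname{dom}p=\sup_{k<i}\gamma_k$. Then $\gamma<\lambda_\kappa$ by regularity. Each $\beta<\gamma$ is below some $\gamma_k$, and the requirement at $\beta$ holds because $p_k$ is a condition. The sequence $(\gamma_k)_{k<i}$ is strictly increasing and continuous, and $p(\gamma_k)=p_{k+1}(\gamma_k)=0$. So if $\operatorname{cf}\gamma>\omega$, then $\{\gamma_k:k<i\}$ is a club in $\gamma$ on which $p$ vanishes.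
\end{proof}

\begin{lemma}\label{lem:distr}
Let $\kappa_0\in I$, $\nu=2^{\kappa_0}$, let $J\subseteq I\setminus\kappa_0$ be a set, and let $\mathbb{R}=\prod_{\kappa\in J}\mathbb{P}_\kappa$ be the full product. Then any $\nu$ dense open subsets of $\mathbb{R}$ have dense intersection, so the conclusion of \textup{(F2)} holds for $\mathbb{R}$ and $\nu$.
\end{lemma}

\begin{proof}
Let $D_k$ $(k<\nu)$ be dense open and $u_0\in\mathbb{R}$. Given $u_k$, choose $u_{k+1}\in D_k$ below $(u_k(\kappa)^+)_{\kappa\in J}$. At limits $i\le\nu$ take coordinatewise unions; these are conditions by Lemma~\ref{lem:zeros}, since $\nu\le2^\kappa<\lambda_\kappa$ for $\kappa\in J$. Then $u_\nu\le u_0$ lies in every $D_k$.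
\end{proof}

The next lemma isolates what both consistency proofs need from an extension: that subsets of $\kappa_0$ are added by $\mathbb{P}_{<\kappa_0}$ alone.

\begin{lemma}\label{lem:W}
Let $\kappa_0\in I$, let $G$ be generic for $\mathbb{P}_{<\kappa_0}$ over $V$, and let $W\supseteq V[G]$ be a model of ZFC with the same ordinals and $\mathcal{P}(\kappa_0)^W=\mathcal{P}(\kappa_0)^{V[G]}$.
\begin{enumerate}
\item[(a)] $\kappa_0$ is measurable in $W$.
\item[(b)] If $\kappa$ is the largest element of $I\cap\kappa_0$, then in $W$ the cardinal $\lambda=\lambda_\kappa$ is regular and there is a nonreflecting stationary subset of $S^\lambda_\omega$.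
\end{enumerate}
\end{lemma}

\begin{proof}
Using a bijection $\kappa_0\times\kappa_0\to\kappa_0$ in $V$, the models $W$ and $V[G]$ have the same subsets of $\kappa_0\times\kappa_0$. Hence they have the same functions from ordinals below $\kappa_0$ into $\kappa_0$ and the same sequences of length less than $\kappa_0$ of subsets of $\kappa_0$.

(a) By \eqref{eq:small} and (F4), in $V[G]$ there is a nonprincipal $\kappa_0$-complete ultrafilter on the uncountable cardinal $\kappa_0$. By the previous paragraph all of this remains true in $W$ of the same ultrafilter.

(b) We have $\mathbb{P}_{<\kappa_0}\cong\mathbb{P}_{<\kappa}\times\mathbb{P}_\kappa$, so $V[G]=V[G_\kappa][G_{<\kappa}]$ by (F1). Let $S=\{\xi<\lambda:p(\xi)=1\text{ for some }p\in G_\kappa\}$. Its elements have cofinality $\omega$ in $V$, hence in every extension.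

\emph{$\lambda$ is regular in $V[G_\kappa]$.} An ordinal $\rho<\lambda=(2^\kappa)^+$ has size at most $2^\kappa$ in $V$. By Lemma~\ref{lem:distr} with $J=\{\kappa\}$, every function $\rho\to\lambda$ in $V[G_\kappa]$ is in $V$ and so is bounded.

\emph{$S$ is stationary in $V[G_\kappa]$.} Let $p_0$ force that $\dot H$ is club in $\lambda$. Given $p_k$, find an extension forcing $\xi_k\in\dot H$ for some ordinal $\xi_k>\operatorname{dom}p_k$, and extend it by zeros to $p_{k+1}$ with $\operatorname{dom}p_{k+1}>\xi_k$. Let $\gamma=\sup_k\operatorname{dom}p_k=\sup_k\xi_k$ and $q=\bigcup_kp_k\cup\{(\gamma,1)\}$. Since $\operatorname{cf}\gamma=\omega$, the value $1$ is allowed at $\gamma$, and every $\beta\le\gamma+1$ of uncountable cofinality lies below some $\operatorname{dom}p_k$. So $q$ is a condition, and it forces $\gamma\in\dot H\cap\dot S$.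

\emph{Passing to $W$.} By \eqref{eq:small}, $|\mathbb{P}_{<\kappa}|<\kappa<\lambda$, so (F3) over $V[G_\kappa]$ shows that $\lambda$ is regular and $S$ is stationary in $V[G]$. As $\lambda<\kappa_0$, both statements hold in $W$ by the first paragraph.

\emph{$S$ does not reflect in $W$.} Let $\beta<\lambda$ have uncountable cofinality in $W$, hence in $V$. Conditions of length at least $\beta$ are dense, so some $p\in G_\kappa$ has $\operatorname{dom}p\ge\beta$, and $S\cap\beta=\{\xi<\beta:p(\xi)=1\}$. This set misses a club in $\beta$ lying in $V$, which is still a club in $W$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:con}]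
Let $\theta$ be an inaccessible limit of measurable cardinals. Then $I\cap\theta$ is unbounded in $\theta$. Let $\mathbb{P}=\prod_{\kappa\in I\cap\theta}\mathbb{P}_\kappa$ be the full product and let $G$ be generic. For $\kappa_0\in I\cap\theta$ let $\mathbb{P}_{\ge\kappa_0}$ be the product over $I\cap[\kappa_0,\theta)$. Then $\mathbb{P}\cong\mathbb{P}_{<\kappa_0}\times\mathbb{P}_{\ge\kappa_0}$ and $V[G]=V[G_{\ge\kappa_0}][G_{<\kappa_0}]$.

\emph{Subsets of $\kappa_0$.} Let $x\subseteq\kappa_0$ be in $V[G]$, with a $\mathbb{P}_{<\kappa_0}$-name $\dot x\in V[G_{\ge\kappa_0}]$. In $V[G_{\ge\kappa_0}]$ form $\tau=\{(i,r)\in\kappa_0\times\mathbb{P}_{<\kappa_0}:r\Vdash i\in\dot x\}$. By \eqref{eq:small} the set $\kappa_0\times\mathbb{P}_{<\kappa_0}$ has size $\kappa_0$ in $V$, so $\tau\in V$ by Lemma~\ref{lem:distr}. Hence $x=\{i:(i,r)\in\tau\text{ for some }r\in G_{<\kappa_0}\}$ is in $V[G_{<\kappa_0}]$.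

So Lemma~\ref{lem:W} applies with $W=V[G]$ to every $\kappa_0\in I\cap\theta$. Each $\kappa\in I\cap\theta$ is the largest element of $I\cap\kappa_0$ for $\kappa_0<\theta$ the least measurable cardinal above $\kappa$. Therefore, in $V[G]$, every $\kappa\in I\cap\theta$ is measurable, and $\lambda_\kappa$ is regular with a nonreflecting stationary subset of $S^{\lambda_\kappa}_\omega$.

\emph{$\theta$ is inaccessible in $V[G]$.} It is a limit of cardinals that are measurable, hence strong limits, in $V[G]$, so it is a strong limit. Let $h\colon\rho\to\theta$ be in $V[G]$ with $\rho<\theta$. Choose $\kappa_0\in I\cap\theta$ above $\rho$ and a $\mathbb{P}_{<\kappa_0}$-name $\dot h\in V[G_{\ge\kappa_0}]$. In $V[G_{\ge\kappa_0}]$ define $\varphi\colon\rho\times\mathbb{P}_{<\kappa_0}\to\theta$ by $\varphi(i,r)=\alpha$ if $\alpha<\theta$ and $r\Vdash\dot h(i)=\alpha$, and $\varphi(i,r)=0$ if there is no such $\alpha$. By Lemma~\ref{lem:distr}, $\varphi\in V$, so its range is bounded in $\theta$; and this range contains the range of $h$.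

Let $N=(V_\theta)^{V[G]}$. It is a model of ZFC. For $\kappa<\theta$ it contains every subset of $\mathcal{P}(\kappa)$ from $V[G]$, so measurability, regularity, stationarity and reflection below $\theta$ mean the same in $N$ and in $V[G]$. Thus $N$ has a proper class of measurable cardinals, and by Lemma~\ref{lem:reflect} the regular cardinals $\lambda_\kappa$ $(\kappa\in I\cap\theta)$, which form a proper class of $N$, carry no $\aleph_1$-complete uniform ultrafilter in $N$.
\end{proof}

In $N$ the category $\mathcal{K}_{\aleph_0}$ is accessible and not co-well-powered, which answers the question of Section~\ref{sec:intro}.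

\section{Removing the inaccessible cardinal}\label{sec:class}

The cardinal $\theta$ served only to make the product a set. Without it we force with a proper class, and then the axioms of ZFC in the extension need proof. Classes are definable with parameters, and a filter is generic if it meets every dense class. A set $d$ of conditions is \emph{predense below $q$} if every extension of $q$ is compatible with a member of $d$. A class forcing $\mathbb{P}$ is \emph{pretame} if for every definable sequence $\langle D_i:i\in a\rangle$ of dense classes indexed by a set $a$ and every condition $p$ there are $q\le p$ and a sequence $\langle d_i:i\in a\rangle\in V$ such that each $d_i\subseteq D_i$ is predense below $q$. By \cite[Chapter~2]{Friedman}, for pretame $\mathbb{P}$ the forcing relation is definable, the truth lemma holds, and $\mathbb{P}$ forces all axioms of ZFC except possibly Power Set.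

Assume that there is a proper class of measurable cardinals, so that $I$ is a proper class. Let $\mathbb{P}$ be the class of functions $p$ whose domain is a subset of $I$, called the \emph{support}, with $\emptyset\ne p(\kappa)\in\mathbb{P}_\kappa$ on the support. Read $p(\kappa)$ as $\emptyset$ off the support, and put $q\le p$ if $q(\kappa)\supseteq p(\kappa)$ for all $\kappa\in I$. For $\kappa_0\in I$, the conditions with support in $\kappa_0$ form a copy of $\mathbb{P}_{<\kappa_0}$; let $\mathbb{P}_{\ge\kappa_0}$ be the class of conditions with support disjoint from $\kappa_0$. Then $\mathbb{P}\cong\mathbb{P}_{<\kappa_0}\times\mathbb{P}_{\ge\kappa_0}$. We cannot quote (F1) and (F2) for the upper factor, so we run the construction of Lemma~\ref{lem:distr} while going through all conditions of the small lower factor.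

\begin{lemma}\label{lem:pretame}
Let $\kappa_0\in I$, $(p_0,u_0)\in\mathbb{P}_{<\kappa_0}\times\mathbb{P}_{\ge\kappa_0}$, and let $\langle D_i:i\in a\rangle$ be a definable sequence of dense classes with $|a|\le\kappa_0$. Then there are $u^*\le u_0$ and a sequence of sets $d_i\subseteq D_i$, each predense below $(p_0,u^*)$. If the $D_i$ are open, then moreover $\{r:(r,u^*)\in D_i\}$ is dense in $\mathbb{P}_{<\kappa_0}$ for every $i\in a$.
\end{lemma}

\begin{proof}
We may assume $a\ne\emptyset$. By \eqref{eq:small}, list $a\times\mathbb{P}_{<\kappa_0}$ as $\langle(i_k,r_k):k<\kappa_0\rangle$, with repetitions if necessary. For $u\in\mathbb{P}_{\ge\kappa_0}$ let $u^+$ have the same support and $u^+(\kappa)=u(\kappa)^+$. We build $u_k$ $(k\le\kappa_0)$. Given $u_k$, choose $(r'_k,u_{k+1})\in D_{i_k}$ below $(r_k,u_k^+)$. At limits $l\le\kappa_0$ take coordinatewise unions. The support of $u_l$ is the union of the earlier supports, a set. If $\kappa$ is in it, then $\kappa$ is in the support of $u_{k_0}$ for some $k_0<l$, and Lemma~\ref{lem:zeros} applied to $(u_k(\kappa))_{k_0\le k<l}$ shows $u_l(\kappa)\in\mathbb{P}_\kappa$, since $l\le\kappa_0<\lambda_\kappa$.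

The choices are made from proper classes, so we confine them to a set. For an ordinal $\beta$ let $b(\beta)>\beta$ be least such that for all $u\in\mathbb{P}_{\ge\kappa_0}\cap V_\beta$ and all $(i,r)\in a\times\mathbb{P}_{<\kappa_0}$ some member of $D_i$ below $(r,u^+)$ lies in $V_{b(\beta)}$. Start with $\beta$ such that $u_0\in V_\beta$, iterate $b$ for $\kappa_0^+$ steps with suprema at limits, and let $\alpha$ be the final supremum. Then $\alpha$ is closed under $b$, and $\operatorname{cf}\alpha=\kappa_0^+$, so every sequence of length at most $\kappa_0$ in $V_\alpha$ has bounded rank below $\alpha$. The construction can be run inside $V_\alpha$, choosing least elements in a well-ordering of $V_\alpha$.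

Let $u^*=u_{\kappa_0}$ and $d_i=\{(r'_k,u_{k+1}):i_k=i\}$. Let $(r,v)\le(p_0,u^*)$ and $i\in a$, and take $k$ with $(i_k,r_k)=(i,r)$. Then $r'_k\le r$ and $v\le u^*\le u_{k+1}$, so $(r'_k,v)$ extends both $(r,v)$ and $(r'_k,u_{k+1})\in d_i$. If $D_i$ is open, then for any $r$ and $k$ with $(i_k,r_k)=(i,r)$ we have $r'_k\le r$ and $(r'_k,u^*)\in D_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:optimal}]
Since $I$ is unbounded, any set $a$ has $|a|\le\kappa_0$ for some $\kappa_0\in I$, so $\mathbb{P}$ is pretame by Lemma~\ref{lem:pretame}. Let $G$ be generic. For $\kappa_0\in I$ the projection $G_{<\kappa_0}$ is generic for the set forcing $\mathbb{P}_{<\kappa_0}$ over $V$, because $E\times\mathbb{P}_{\ge\kappa_0}$ is a dense class whenever $E\subseteq\mathbb{P}_{<\kappa_0}$ is dense.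

\emph{Subsets of $\kappa_0$.} Let $x=\dot x^G\subseteq\kappa_0$. For $i<\kappa_0$ let $D_i$ be the class of conditions deciding ``$i\in\dot x$''. These are dense and open, and the sequence is definable because the forcing relation is. By Lemma~\ref{lem:pretame}, the class of $(p_0,u^*)$ such that every $E_i=\{r:(r,u^*)\in D_i\}$ is dense in $\mathbb{P}_{<\kappa_0}$ is dense, so it contains a member $(p_0,u^*)$ of $G$. For $r\in G_{<\kappa_0}$ we have $(r,u^*)\in G$, since a common extension in $G$ of $(p_0,u^*)$ and a condition with first coordinate $r$ extends $(r,u^*)$. Let $\tau=\{(i,r)\in\kappa_0\times\mathbb{P}_{<\kappa_0}:(r,u^*)\Vdash i\in\dot x\}$, a set in $V$. If $(i,r)\in\tau$ and $r\in G_{<\kappa_0}$, then $i\in x$. Conversely, if $i\in x$, pick $r\in G_{<\kappa_0}\cap E_i$; the condition $(r,u^*)\in G$ decides ``$i\in\dot x$'', necessarily positively, so $(i,r)\in\tau$. Hence $x\in V[G_{<\kappa_0}]$, and $\mathcal{P}(\kappa_0)^{V[G]}=\mathcal{P}(\kappa_0)^{V[G_{<\kappa_0}]}$.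

\emph{Power Set.} The right-hand side is a set in $V[G_{<\kappa_0}]\subseteq V[G]$. As $I$ is unbounded, every ordinal has a power set in $V[G]$. Every set $y=\dot y^G$ is covered by the values of the names occurring in $\dot y$, which are well-ordered in $V$, so $y$ is in bijection with an ordinal in $V[G]$, and Replacement gives its power set. Thus $V[G]\models\mathrm{ZFC}$.

Now Lemma~\ref{lem:W} applies with $W=V[G]$ to every $\kappa_0\in I$, and every $\kappa\in I$ is the largest element of $I$ below the next measurable cardinal. So in $V[G]$ all $\kappa\in I$ are measurable, and by Lemma~\ref{lem:reflect} the regular cardinals $\lambda_\kappa$ carry no $\aleph_1$-complete uniform ultrafilter.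
\end{proof}

\section{From uniform ultrafilters to fine ultrafilters}\label{sec:fine}

We turn to Theorem~\ref{thm:exact}. Compactness is proved by taking an ultraproduct of models of small subtheories, indexed by the subtheories themselves. This calls for ultrafilters on sets of small subsets. For a cardinal $\kappa$ and a set $Y$ let $P_\kappa(Y)=\{s\subseteq Y:|s|<\kappa\}$. An ultrafilter on $P_\kappa(Y)$ is \emph{fine} if it contains $\{s:y\in s\}$ for every $y\in Y$. For a regular uncountable $\delta$ and a cardinal $\kappa\ge\delta$, let $\mathrm{F}(\delta,\kappa)$ be the statement that $P_\kappa(Y)$ carries a $\delta$-complete fine ultrafilter for every nonempty set $Y$. It implies $\mathrm{F}(\delta,\kappa')$ for $\kappa'\ge\kappa$: take the image under the inclusion $P_\kappa(Y)\subseteq P_{\kappa'}(Y)$.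

\begin{lemma}\label{lem:finesc}
Let $\delta$ be regular uncountable and $\kappa\ge\delta$. If $\mathrm{F}(\delta,\kappa)$ holds, then $\kappa$ is $\delta$-strongly compact. If $\kappa$ is $\delta$-strongly compact, then $\mathrm{F}(\delta,\kappa^+)$ holds.
\end{lemma}

\begin{proof}
Let $F$ be a $\kappa$-complete filter and $W$ a $\delta$-complete fine ultrafilter on $P_\kappa(F)$. For nonempty $s\in P_\kappa(F)$ the set $\bigcap s$ is in $F$, so we can choose $x_s\in\bigcap s$. Almost all $s$ are nonempty, by fineness. The image of $W$ under $s\mapsto x_s$ is a $\delta$-complete ultrafilter, and it contains each $A\in F$ because $A\in s$ implies $x_s\in A$.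

Conversely, for $z\in P_{\kappa^+}(Y)$ let $\hat z=\{s\in P_{\kappa^+}(Y):z\subseteq s\}$, a set containing $z$. For at most $\kappa$ sets $z_i$ we have $\bigcap_i\hat z_i=\hat z$ with $z=\bigcup_iz_i\in P_{\kappa^+}(Y)$. So the sets $\hat z$ generate a $\kappa^+$-complete, hence $\kappa$-complete, filter. Any $\delta$-complete ultrafilter extending it is fine.
\end{proof}

A uniform ultrafilter on $\lambda$ concentrates on ordinals $\xi$, each of which covers an initial part of $\lambda$ but is too large a set. If all regular cardinals from $\kappa$ on carry uniform ultrafilters, minimality forces $\operatorname{cf}\xi<\kappa$, so $\xi$ has a small cofinal subset $A_\xi$. The sets $A_\xi$ need not contain a given ordinal, but they do meet a given interval of a suitable partition of $\lambda$, and recording which intervals are met gives fineness.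

\begin{proposition}\label{prop:fine}
Let $\delta$ be regular uncountable and let $\kappa\ge\delta$ be a cardinal such that every regular $\lambda\ge\kappa$ carries a $\delta$-complete uniform ultrafilter. Then $\mathrm{F}(\delta,\kappa)$ holds.
\end{proposition}

\begin{proof}
Let $\lambda\ge\kappa$ be regular and let $D$ be a $\delta$-minimal ultrafilter on $\lambda$. By Lemma~\ref{lem:minimal}(b),(d) and the hypothesis, almost all $\xi$ are limit ordinals with $\operatorname{cf}\xi<\kappa$. For these $\xi$ choose an unbounded $A_\xi\subseteq\xi$ with $|A_\xi|<\kappa$. Define an increasing sequence $(\eta_i)_{i<\lambda}$ in $\lambda$: let $\eta_0=0$; given $\eta_i$, use Lemma~\ref{lem:minimal}(c) to find $\eta_{i+1}$ with $A_\xi\cap[\eta_i,\eta_{i+1})\ne\emptyset$ for almost all $\xi$; take suprema at limits, which stay below $\lambda$ by regularity. Let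
\[
s_\xi=\{i<\lambda:A_\xi\cap[\eta_i,\eta_{i+1})\ne\emptyset\}.
\]
The intervals are disjoint, so $|s_\xi|\le|A_\xi|<\kappa$. For each $i<\lambda$, almost all $\xi$ have $i\in s_\xi$. So the image of $D$ under $\xi\mapsto s_\xi$ is a $\delta$-complete fine ultrafilter on $P_\kappa(\lambda)$. Given a nonempty set $Y$, identify it with a subset of some regular $\lambda\ge\kappa$ and take the image under $s\mapsto s\cap Y$.
\end{proof}

\section{Compactness bounds epimorphisms}\label{sec:compact}

Let $\delta$ be a regular cardinal and $\Sigma$ a many-sorted signature whose operation and relation symbols have arities less than $\delta$; $|\Sigma|$ counts sorts and symbols. Formulas of $L_{\delta,\delta}(\Sigma)$ are built from atomic formulas by negation, conjunction of fewer than $\delta$ formulas, and existential quantification over fewer than $\delta$ variables; disjunction and universal quantification are expressed through negation. Since $\delta$ is regular, a formula has fewer than $\delta$ variables. Sorts may be empty, as they must be for $\mathcal{K}_\mu$.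

\begin{lemma}[compactness]\label{lem:compact}
Let $\delta$ be regular uncountable and assume $\mathrm{F}(\delta,\kappa)$. Let $\Gamma$ be a set of $L_{\delta,\delta}(\Sigma)$-sentences, where $\Sigma$ has arities less than $\delta$. If every subset of $\Gamma$ of size less than $\kappa$ holds in some $\Sigma$-structure, then so does $\Gamma$.
\end{lemma}

\begin{proof}
We may assume $\Gamma\ne\emptyset$. Let $W$ be a $\delta$-complete fine ultrafilter on $P_\kappa(\Gamma)$, and choose $M_s\models s$ for $s\in P_\kappa(\Gamma)$. A \emph{section} of a given sort is a function $x$ defined on a set in $W$ with $x(s)$ an element of that sort in $M_s$; we allow partial functions because a sort may be empty in a few $M_s$. Let $M$ consist of the classes $[x]$ of sections modulo agreement almost everywhere. Fewer than $\delta$ sections are simultaneously defined almost everywhere, by $\delta$-completeness. So we can put $F^M([x_i])_i=[s\mapsto F^{M_s}(x_i(s))_i]$ and let $R^M([x_i])_i$ hold if $R^{M_s}(x_i(s))_i$ holds for almost all $s$; by $\delta$-completeness this does not depend on representatives.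

\L o\'s's theorem holds: $M\models\varphi([x_i])_i$ if and only if $M_s\models\varphi(x_i(s))_i$ for almost all $s$. For atomic $\varphi$, induction on terms shows that terms are evaluated pointwise almost everywhere. Negation uses that $W$ is an ultrafilter, and conjunction uses $\delta$-completeness. For $\exists\vec y\,\psi$: witnesses $[y_k]$ in $M$ give witnesses $y_k(s)$ for almost all $s$ by induction; conversely, witnesses chosen in $M_s$ for $s$ in a set in $W$ form sections, whose classes are witnesses in $M$ by induction. Each $\varphi\in\Gamma$ belongs to almost all $s$ by fineness, so $M\models\varphi$.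
\end{proof}

Now let $e\colon A\to B$ be an epimorphism and $b\in B$. That all $u,v$ with $ue=ve$ agree at $b$ is the inconsistency of a theory. Compactness yields a small inconsistent part, which for $\mathbb{Z}\to\mathbb{Q}$ and $b=1/n$ is the computation in Section~\ref{sec:intro}. The point is then to test this small part in $B$ itself: it shows that no other element of $B$ sits in a configuration that looks like the one around $b$.

\begin{proposition}\label{prop:cwp}
Let $\delta$ be regular uncountable, $\Sigma$ a signature with arities less than $\delta$, $T$ a set of $L_{\delta,\delta}(\Sigma)$-sentences, and $\mathcal{K}$ the category of models of $T$ and all homomorphisms. If $\mathrm{F}(\delta,\kappa)$ holds for some $\kappa$, then $\mathcal{K}$ is co-well-powered.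
\end{proposition}

\begin{proof}
Fix $A\in\mathcal{K}$. Enlarging $\kappa$, assume that it is regular and greater than $\delta$, $|A|$ and $|\Sigma|$. Let $e\colon A\to B$ be an epimorphism. We show $|B|\le2^{2^\kappa}$, which suffices by Section~\ref{sec:background}.

A \emph{flat} formula is one of the form $R(\vec v)$ or $w=F(\vec v)$ with variables $w,\vec v$. Let $\Sigma^+$ be $\Sigma$ with new constants $c_x,d_x$ of the sort of $x$, for $x\in B$. For $b\in B$ let $\Gamma_b$ consist of
\begin{itemize}
\item the sentences of $T$;
\item $\varphi(c_{x_i})_i$ and $\varphi(d_{x_i})_i$ for every flat $\varphi$ and tuple $(x_i)_i$ with $B\models\varphi(x_i)_i$;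
\item $c_{e(a)}=d_{e(a)}$ for $a\in A$;
\item $c_b\ne d_b$.
\end{itemize}
A model of $\Gamma_b$ gives $C\in\mathcal{K}$ and maps $u(x)=c_x^C$, $v(x)=d_x^C$, which are homomorphisms $B\to C$ by the second item and satisfy $ue=ve$ and $u(b)\ne v(b)$. This is impossible. By Lemma~\ref{lem:compact} some $\Delta_b\subseteq\Gamma_b$ with $|\Delta_b|<\kappa$ holds in no $\Sigma^+$-structure. Let $S_b\subseteq B$ consist of $b$, the elements of $e[A]$, and all $x$ such that $c_x$ or $d_x$ occurs in $\Delta_b$. Each sentence contains fewer than $\delta$ of these constants, so $|S_b|<\kappa$ by regularity. Enumerate $S_b=\{s^b_i:i<\sigma_b\}$ without repetition, with $\sigma_b<\kappa$ and $s^b_0=b$. The \emph{code} of $b$ consists of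
\begin{itemize}
\item the ordinal $\sigma_b$ and the sequence of sorts of the $s^b_i$;
\item the set $p_b$ of flat formulas in variables $v_i$ $(i<\sigma_b)$ that hold in $B$ when $v_i$ is $s^b_i$;
\item the map $A\to\sigma_b$ sending $a$ to the index of $e(a)$.
\end{itemize}
A flat formula is given by a symbol and fewer than $\delta$ indices below $\kappa$, so there are at most $\kappa^\kappa=2^\kappa$ of them and at most $2^{2^\kappa}$ choices for $p_b$. The first and third items allow at most $2^\kappa$ choices each. So there are at most $2^{2^\kappa}$ codes.

Suppose that $b\ne b'$ have the same code. Expand $B$ to a $\Sigma^+$-structure by interpreting every $c_x$ as $x$, the constant $d_{s^b_i}$ as $s^{b'}_i$, which has the right sort, and $d_x$ as $x$ for $x\notin S_b$. We check $\Delta_b$. The sentences of $T$ and the flat sentences in the $c_x$ hold. A flat sentence of $\Delta_b$ in the $d_x$ mentions only constants $d_{s^b_i}$; replacing them by $v_i$ gives a formula in $p_b=p_{b'}$, so the sentence holds. If $e(a)=s^b_i$, then also $e(a)=s^{b'}_i$, so $c_{e(a)}$ and $d_{e(a)}$ both denote $e(a)$. Finally $c_b$ denotes $b$ and $d_b$ denotes $s^{b'}_0=b'$. So $\Delta_b$ has a model,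 a contradiction. Distinct elements of $B$ have distinct codes, and $|B|\le2^{2^\kappa}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
\emph{The local statement.} Fix an infinite $\mu$. (i)$\Rightarrow$(ii) is a special case of the definition. (ii)$\Rightarrow$(iii): if (iii) fails, the regular cardinals without a $\mu^+$-complete uniform ultrafilter form a proper class, and the proof of Theorem~\ref{thm:counter} shows that (ii) fails. (iii)$\Rightarrow$(iv): choose $\kappa\ge\mu^+$ such that all regular $\lambda\ge\kappa$ carry such an ultrafilter; Proposition~\ref{prop:fine} gives $\mathrm{F}(\mu^+,\kappa)$, and $\kappa$ is $\mu^+$-strongly compact by Lemma~\ref{lem:finesc}. (iv)$\Rightarrow$(i): Lemma~\ref{lem:finesc} gives $\mathrm{F}(\mu^+,\kappa)$ for some $\kappa$. The signature of $\mathcal{K}_\mu$ has arities at most $\mu$, and its axioms use at most $\mu$ variables and conjunctions of size at most $\mu$, so they are $L_{\mu^+,\mu^+}$-sentences. Apply Proposition~\ref{prop:cwp} with $\delta=\mu^+$.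

\emph{(1)$\Rightarrow$(2).} For infinite $\mu$ the category $\mathcal{K}_\mu$ is accessible, hence co-well-powered, and (i)$\Rightarrow$(iii) applies. The case of finite $\mu$ follows from the case $\mu=\aleph_0$.

\emph{(2)$\Rightarrow$(3).} Given $\delta$, take an infinite $\mu\ge\delta$. By (iii)$\Rightarrow$(iv) there is a $\mu^+$-strongly compact cardinal, and it is $\delta$-strongly compact by \eqref{eq:mono}.

\emph{(3)$\Rightarrow$(1).} By \cite[Theorem~5.35]{AR}, every accessible category is equivalent to the category of models and homomorphisms of a basic theory in some $L_{\delta,\delta}$ with $\delta$ regular. We use only that the theory is a set of $L_{\delta,\delta}$-sentences, which stays true when $\delta$ is increased, so let $\delta$ be uncountable. By (3) and Lemma~\ref{lem:finesc}, $\mathrm{F}(\delta,\kappa)$ holds for some $\kappa$. Proposition~\ref{prop:cwp} applies, and co-well-poweredness is invariant under equivalence of categories.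

\emph{(4)$\Rightarrow$(3).} Given $\delta$, an almost strongly compact $\kappa>\delta$ is $\delta$-strongly compact.

\emph{(3)$\Rightarrow$(4).} Let $\kappa_0$ be any infinite cardinal. Choose $\kappa_{n+1}$ to be $\kappa_n^+$-strongly compact, so $\kappa_{n+1}>\kappa_n$, and let $\kappa=\sup_n\kappa_n>\kappa_0$. If $\delta<\kappa$, then $\delta\le\kappa_n^+$ for some $n$, and since $\kappa\ge\kappa_{n+1}$, the cardinal $\kappa$ is $\delta$-strongly compact by \eqref{eq:mono}. So $\kappa$ is almost strongly compact.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AR}
Ad\'amek and Rosick\'y, \emph{Locally Presentable and Accessible Categories}.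

\bibitem{Friedman}
S.~D.~Friedman, \emph{Fine Structure and Class Forcing}, de Gruyter, 2000.

\bibitem{Jech}
Jech, \emph{Set Theory}.

\bibitem{notes}
\emph{Set-Theoretic Category Theory}, \texttt{http://www.math.muni.cz/\textasciitilde lieberman/CatsSetsLecture.pdf}.

\end{thebibliography}
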